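# Deterministic minmax automata do not subsume B-automata

## 1. Ticking or paying for blocks

Consider words that are sequences of blocks $t\,a^{n}\,\#$. Such a word is a list $n_1,\dots,n_s$ of non-negative integers. A player reads the list from left to right with two counters $c,d$, both initially $0$. At each block the player chooses: either *tick*, which adds $1$ to $c$, or *pay*, which counts $d$ up to $n_i$ while the $a$'s are read and then resets $d$ to $0$. The score is the largest value that a counter ever shows, and the player wants it small.

Take the list $4,1,3$. Paying the middle block and ticking at the other two gives $c=2$, $d\le 1$, so score $2$. Score $1$ is impossible: the blocks $4$ and $3$ could not be paid, so both would be ticked, and $c$ would reach $2$. So the best score is $2$. In general the best score is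
$$f(n_1,\dots,n_s)=\text{the least } k \text{ such that at most } k \text{ of the numbers } n_i \text{ exceed } k .$$
Indeed, with score $k$ every block larger than $k$ is ticked, so there are at most $k$ of them. Conversely, if at most $k$ blocks exceed $k$, tick at those and pay the others.

The player may look at the whole list before choosing. Can a machine that reads once, makes no guess, and keeps finitely many numbers compute the best score, at least roughly? Let it have registers $n,m$, updated by $n:=0$ on $t$, $n:=n+1$ on $a$, and on $\#$
$$m:=\min\big(\max(m,n),\,m+1\big).$$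
On $4,1,3$ the register $m$ takes the values $0,1,1,2$. I claim $f\le m\le 2f$ always.

For $f\le m$: the register $m$ never decreases. Play as follows: pay if $\max(m,n)\le m+1$, and tick otherwise. A paid block satisfies $n\le$ the new value of $m$, hence $n\le$ the final value. Each ticked block raises $m$ by $1$, so there are at most as many ticks as the final value of $m$. For $m\le 2f$: let $k=f$. By induction, $m\le k+(\text{number of blocks}>k\text{ so far})$. A block $>k$ raises $m$ by at most $1$, and a block $\le k$ turns $m$ into at most $\max(m,k)$. There are at most $k$ blocks larger than $k$, so $m\le 2k$.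

So here guessing can be avoided, up to a factor $2$. The construction one would try first does something else, and it fails. It keeps, for each control state, the smallest possible value of each quantity: the smallest possible $c$ and the smallest possible score-so-far $m$, minimized separately over the player's choices. After a block of length $n$, the choice "tick" yields $(c+1,\max(m,c+1))$ and "pay" yields $(c,\max(m,n))$. The separate minima are
$$\big(c,\ \min(\max(m,c+1),\max(m,n))\big).$$
Start from $(0,0)$ and read $n$ blocks of length $n\ge1$. After the first block we have $(0,1)$, and it stays $(0,1)$ forever. But the true best score on this word is $n$. The construction combined the small $c$ of the player who always pays with the small $m$ of the player who always ticks. No single player has both.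

The single register $m$ above escapes because, in this game, $c$ is never reset. The question of this lecture is what happens in general.

## 2. Minmax automata, B-automata and cost equivalence

**Definition (minmax automaton).** A *minmax automaton* over a finite alphabet is a finite state automaton with finitely many registers holding non-negative integers, initially $0$. On each transition the registers are updated using expressions composed of register names, $\min$, $\max$ and $+1$. The cost of a run is the value of a designated output register at its end. The cost of a word is the minimum cost of an accepting run, and $\infty$ if there is none. The automaton is *deterministic* when its transition relation is a function (we allow partial functions).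

**Definition (B-automaton).** A *B-automaton* is a finite state automaton with finitely many non-negative integer counters, initially $0$. The operations on a counter are increment, $\varepsilon$ (nothing) and reset. The cost of a run is the maximal value of any counter during the run. The cost of a word is the minimum cost of an accepting run, and $\infty$ if there is none.

The game of Section 1 is a B-automaton: from a state $\mathrm{main}$, the letter $t$ leads to $\mathrm{tick}$ with an increment of $c$, or to $\mathrm{pay}$. The state $\mathrm{tick}$ loops on $a$ with no operation, $\mathrm{pay}$ loops on $a$ with an increment of $d$, and $\#$ leads back to $\mathrm{main}$, with a reset of $d$ when coming from $\mathrm{pay}$. Only $\mathrm{main}$ is accepting. The register machine of Section 1, with two control states that check the block format, is a deterministic minmax automaton.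

**Definition (cost equivalence).** Let $f,g:\Sigma^*\to\mathbb N\cup\{\infty\}$. We say $f$ is *bounded on* $L\subseteq\Sigma^*$ if there is $k\in\mathbb N$ with $f(w)\le k$ for all $w\in L$. In particular, $f$ is not bounded on $L$ if $f(w)=\infty$ for some $w\in L$. The functions $f$ and $g$ are *cost equivalent* if for every $L\subseteq\Sigma^*$: $f$ is bounded on $L$ if and only if $g$ is bounded on $L$. A class of automata *subsumes* another if every function defined by an automaton of the second class is cost equivalent to a function defined by one of the first class.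

For example, the functions $f$ and $m$ of Section 1, both $\infty$ on words that are not sequences of blocks, are cost equivalent because $f\le m\le 2f$. The separate-minima function is not cost equivalent to $f$: on the set of words $(t\,a^n\#)^n$, $n\ge1$, it is bounded by $1$ while $f$ is unbounded.

It is a known result, used only in the last section, that B-automata subsume minmax automata. The following open question is posed in "Expressiveness of Minmax Automata", http://www.cmi.ac.in/~amal/slides/manuel-talk3.pdf: do *deterministic* minmax automata subsume B-automata? The answer is no, and one explicit B-automaton with two counters shows it.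

## 3. Three states on a circle: the automaton $\mathcal B$

We extend the game of Section 1 so that resets of $c$ matter. The player stands at one of three positions $0,1,2$ on a circle. A block $t_ja^n\#$ concerns only a player standing at $j$, who must tick or pay $n$. A block $x_ja^n\#$ offers a player standing at $j-1$ a move to $j$ for the price $n$; the move resets $c$.

**Definition (the automaton $\mathcal B$).** Indices of letters and states are mod $3$. The alphabet is $t_0,t_1,t_2,x_0,x_1,x_2,a,\#,e_0,e_1,e_2$. The counters are $c,d$. The states are the main states $0,1,2$ (initial: $0$), the states $\mathrm{pay}_j,\mathrm{mov}_j$, and the only accepting state $acc$. The transitions are as follows; counter operations not mentioned are $\varepsilon$.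

* $j\xrightarrow{t_j}j$ with increment of $c$ ("tick"); $j\xrightarrow{t_j}\mathrm{pay}_j$; and $i\xrightarrow{t_j}i$ for main $i\ne j$.
* $j-1\xrightarrow{x_j}\mathrm{mov}_j$ with reset of $c$; and $i\xrightarrow{x_j}i$ for all main $i$.
* $i\xrightarrow{a}i$ and $i\xrightarrow{\#}i$ for main $i$.
* $\mathrm{pay}_j\xrightarrow{a}\mathrm{pay}_j$ and $\mathrm{mov}_j\xrightarrow{a}\mathrm{mov}_j$ with increment of $d$; $\mathrm{pay}_j\xrightarrow{\#}j$ and $\mathrm{mov}_j\xrightarrow{\#}j$ with reset of $d$.
* $j\xrightarrow{e_j}acc$.

From now on $f$ is the function of $\mathcal B$. By hand: for $w=t_0a^5\#\;x_1a^2\#\;(t_1a^5\#)^3\;e_1$ the player must end at $1$, so must move for the price $2$. Paying anywhere at a $t$-block costs $5$. Ticking at $t_0$, moving (which resets $c$) and ticking three times gives $c\le3$, $d\le2$. So $f(w)=3$.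

Now the trick of Section 1 breaks. Give each position a register $m_j$ with $m_0=0$ and $m_1=m_2=\infty$ initially (the control can record which $m_j$ are meaningful). On $t_ja^n\#$ set $m_j:=\min(\max(m_j,n),m_j+1)$, and on $x_ja^n\#$ set $m_j:=\min(m_j,\max(m_{j-1},n))$. Output $m_j$ on $e_j$. Consider
$$w_s=\big(t_0a^s\#\;x_1\#\;t_1a^s\#\;x_2\#\;t_2a^s\#\;x_0\#\big)^s\,e_0 .$$
The player who ticks once at every position and always moves on has cost $1$, so $f(w_s)\le1$. But after $i\le s$ rounds all $m_j\ge i$. Suppose all are $\ge i$ with $i<s$. The $t_j$-block makes $m_j\ge\min(\max(i,s),i+1)=i+1$. The $x_1$- and $x_2$-blocks leave all values $\ge i$ before the $t_1$- and $t_2$-blocks raise $m_1$ and $m_2$ to at least $i+1$. Finally $x_0$ takes a minimum of two values $\ge i+1$. So the output on $w_s$ is at least $s$. This machine ignores resets and overestimates. Storing $c$ separately brings back the separate minima, which underestimate: on $(t_0a^n\#)^ne_0$ the automaton $\mathcal B$ plays exactly the game of Section 1.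

**Theorem 1.** *Let $f$ be the function of the B-automaton $\mathcal B$, and let $g$ be defined by a deterministic minmax automaton. There is $k\in\mathbb N$ (depending on $g$) such that: if $g\le\kappa$ on $\{w:f(w)\le k\}$ for some $\kappa\in\mathbb N$, then for infinitely many $N$ there is a word $v_N$ with $g(v_N)\le\kappa$ and $f(v_N)=N$. Consequently $f$ and $g$ are not cost equivalent, and deterministic minmax automata do not subsume B-automata.*

The consequence is immediate. If $f$ and $g$ were cost equivalent, then $g$ would be bounded on $\{f\le k\}$, where $f$ is bounded, by some $\kappa\in\mathbb N$. Then $g$ is bounded on the set of the words $v_N$, while $f$ is not, a contradiction.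

## 4. Players one stage behind

Before the proof, here is the picture behind $v_N$, without precision. The word $v_N$ consists of stages $0,1,\dots,M$, where $M$ depends only on $\kappa$, followed by $e_M$. Call a price *cheap* if it is bounded by a constant, and *dear* if it is $N$. In stage $p$ the prices are arranged so that:

* at the very beginning the move $p\to p+1$ is offered cheaply, once;
* staying at $p-1$ or at $p+1$ is cheap throughout the stage;
* staying at $p$ forces a tick (or a dear payment) again and again, more than $N$ times in total;
* the move $p-1\to p$ is offered cheaply at $K\ge N$ moments, the *slots*, spread over most of the stage.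

A cheap player who starts stage $p$ at $p$ must leave at once for $p+1$, so is at $p+1$ when stage $p+1$ starts. At the end such a player is at $M+1$, but the final letter $e_M$ accepts only at $M$, so $f(v_N)$ is large. Now imagine a ghost who starts stage $p$ *one behind*, at $p-1$. The ghost waits at $p-1$ cheaply, moves to $p$ in the last slot, ticks boundedly often, and ends the stage at $p$. This is again one behind. A ghost would survive all stages and be accepted. But there is no ghost: the player starts on time, and falling behind costs at least $N$.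

We will show that a deterministic minmax automaton cannot refute the ghost. Precisely, at the start of stage $p$ its registers, as far as values $\le p-2$ are concerned, are no larger than if the ghost had been there. The threshold rises by one per stage, and after $\kappa+2$ stages it has reached $\kappa$.

Why should a threshold rise? In stage $p$ each slot refreshes the values below the old threshold to what the ghost would give. A value at the new level $c$ depends, through $\min$, $\max$ and $+1$, only on values $\le c$. Once such a value is present it survives every later repetition, provided that the repeated map has stabilized. Making "stabilized" meaningful is the purpose of the algebra in Sections 5–8.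

**Conventions.** $\bar{\mathbb N}=\mathbb N\cup\{\infty\}$, $\infty+n=\infty-n=\infty$ for $n\in\mathbb N$, $\min\emptyset=\infty$. Register updates of a transition are simultaneous (sequential ones compose to simultaneous ones). For maps, $GG'$ means: first $G'$, then $G$. Inequalities between maps are pointwise. If numerical constants are allowed in expressions, they can be simulated by a register that always stays $0$.

## 5. From a deterministic automaton to maps on vectors

This section turns $g$ into a composition of monotone maps, one per letter. It is the only place where determinism is used.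

For a finite set $R$ with $\rho=|R|$ let $\mathbb V=\bar{\mathbb N}^R$ with the pointwise order. A *term* is built from coordinates $x(r)$, the constant $\infty$, $\min$, $\max$ and $+1$.

Let the automaton have states $S$, registers $Z$, initial state $s_0$, output register $z_{out}$ and (possibly partial) transition function $\delta$. Put $R=S\times Z$. Encode the configuration with state $s$ and valuation $\nu$ by the vector $x$ with $x(s,z)=\nu(z)$ and $x(s',z)=\infty$ for $s'\ne s$. For a letter $\sigma$ put
$$F_\sigma(x)(s',z)=\min_{s:\ \delta(s,\sigma)=s'}e_{s,\sigma,z}(x(s,\cdot)),$$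
where $e_{s,\sigma,z}$ is the update expression of register $z$. Every expression contains a register, so a state $s$ whose entries are all $\infty$ contributes $\infty$. Hence, if $x$ encodes $(s,\nu)$ and $\delta(s,\sigma)$ is defined, then $F_\sigma(x)$ encodes the next configuration. If $\delta(s,\sigma)$ is undefined, $F_\sigma(x)$ is the vector with all entries $\infty$, which every $F_\tau$ fixes. Put $F_{uv}=F_vF_u$. Let $\iota(s_0,z)=0$ and $\iota(s,z)=\infty$ for $s\ne s_0$, and let $R_{out}=\{\text{accepting states}\}\times\{z_{out}\}$. Then
$$g(w)=o(F_w(\iota)),\qquad o(x)=\min_{r\in R_{out}}x(r),$$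
and all coordinates of all $F_\sigma$ are terms.

For a nondeterministic automaton the same formula would take minima over runs separately for each register. That is the construction which returned $1$ instead of $n$ in Section 1.

## 6. Thresholds and gaps

We isolate what we need to know about the maps $F_w$ and, later, about their limits.

**Notation.** For $x\in\mathbb V$, $x|_c$ replaces the entries $>c$ by $\infty$, and $x^{t,\delta}$ adds $\delta$ to all entries $>t$. For $c\ge-1$ write $y\le_c x$ if for all $r$: $x(r)\le c$ implies $y(r)\le x(r)$.

For example, with $x=(1,4,7)$: $x|_4=(1,4,\infty)$ and $x^{2,10}=(1,14,17)$. The vector $y=(0,9,9)$ satisfies $y\le_3x$, because only the first entry of $x$ is $\le3$, but not $y\le_4x$. The relation $\le_c$ is transitive: if $z\le_cy\le_cx$ and $x(r)\le c$, then $y(r)\le x(r)\le c$, so $z(r)\le y(r)$. It is implied by $y\le x$, it is vacuous for $c=-1$, and $x|_c\le_cx$.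

**Definition (gap property).** A map $e:\mathbb V\to\bar{\mathbb N}$ has *Gap$(m)$* if for all $t,\delta\in\mathbb N$ and all $x$ with no entry in $(t,t+m]$:
$$e(x^{t,\delta})=e(x)\ \text{ if } e(x)\le t+m,\qquad e(x^{t,\delta})=e(x)+\delta\ \text{ otherwise.}$$

In words: if the entries split into a low group and a high group with a gap of length $m$, then each output belongs to one group and moves with it. For example, $e(x)=x(1)+1$ has Gap$(1)$ but not Gap$(0)$: with $x(1)=0$, $t=0$, $\delta=1$ we have $e(x)=1>0$, but $e(x^{0,1})=1\neq2$.

**Definition (the class $\mathcal G$).** $\mathcal G$ is the set of maps $G:\mathbb V\to\mathbb V$ with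

* (M) $G$ is monotone;
* (H) $G(x+1)=G(x)+1$;
* (C) $G(\sup_ix_i)=\sup_iG(x_i)$ for increasing sequences;
* (T) $G(x)(r)\le c$ implies $G(x|_c)(r)\le c$, for all $c\in\mathbb N$;
* (G) for some $m$, all coordinates of $G$ have Gap$(m)$.

**Step 1: maps respect $\le_c$.** This is the fact used most often later.
$$\text{If } G \text{ satisfies (M),(T) and } y\le_cx, \text{ then } G(y)\le_cG(x). \tag{1}$$
Let $c'=G(x)(r)\le c$. By (T), $G(x|_{c'})(r)\le c'$. Also $y\le x|_{c'}$: where $x(s)\le c'\le c$ we have $y(s)\le x(s)$, and elsewhere $x|_{c'}$ is $\infty$. So $G(y)(r)\le G(x|_{c'})(r)\le c'$ by (M). In particular, taking $y=x|_c$ and using $x\le x|_c$: *if $G(x)(r)\le c$, then $G(x|_c)(r)=G(x)(r)$.*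

**Step 2: gaps may be widened.** This lets us use a common gap constant and see how gaps propagate through a map.
$$\begin{aligned}&\text{If } e \text{ has Gap}(m) \text{ and } x \text{ has no entry in } (t,t+m+m_2], \text{ then } e(x)\notin(t+m,t+m+m_2],\\ &\text{and } e(x^{t,\delta}) \text{ is } e(x) \text{ if } e(x)\le t+m, \text{ and } e(x)+\delta \text{ otherwise.}\end{aligned}\tag{2}$$
In particular Gap$(m)$ implies Gap$(m+m_2)$. To prove (2), let $y$ be $x$ with the entries $>t$ lowered by $m_2$. In $x$ these entries are $>t+m+m_2$, so in $y$ they are $>t+m$. Hence $y$ has no entry in $(t,t+m]$, $x=y^{t,m_2}$ and $x^{t,\delta}=y^{t,m_2+\delta}$. Apply Gap$(m)$ to $y$. If $e(y)\le t+m$, then $e(x)=e(x^{t,\delta})=e(y)\le t+m$. Otherwise $e(x)=e(y)+m_2>t+m+m_2$ and $e(x^{t,\delta})=e(y)+m_2+\delta=e(x)+\delta$.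

**Lemma 2.** (a) *Maps whose coordinates are terms are in $\mathcal G$.* (b) *$\mathcal G$ is closed under composition.*

*Proof of (a).* We use induction on terms, property by property.

(M) and (H) hold since $+1$ commutes with $\min$ and $\max$, and $\infty+1=\infty$. For (C), an increasing sequence in $\bar{\mathbb N}$ is eventually constant or has supremum $\infty$, so suprema of increasing sequences commute with $\min$, $\max$ and $+1$.

For (T) we show that $e(x)\le c$ implies $e(x|_c)\le c$. If $x(r)\le c$, then $x|_c(r)=x(r)$; for the constant $\infty$ there is nothing to show. If $\min(e,e')(x)\le c$, one of the two values is $\le c$; if $\max(e,e')(x)\le c$, both are; use induction. If $e(x)+1\le c$, then $c\ge1$ and $e(x)\le c-1$, so $e(x|_{c-1})\le c-1$ by induction. Since $x|_c\le x|_{c-1}$, monotonicity gives $e(x|_c)+1\le c$.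

For (G): coordinates have Gap$(0)$ by definition of $x^{t,\delta}$, and so does the constant $\infty$. If $e$ has Gap$(m)$, then $e+1$ has Gap$(m+1)$: a vector with no entry in $(t,t+m+1]$ has none in $(t,t+m]$, and $e(x)+1\le t+m+1$ iff $e(x)\le t+m$. For $\min(e,e')$ and $\max(e,e')$ take a common $m$ by (2). If both values at $x$ are $\le t+m$, or both are $>t+m$, the claim is clear. If exactly one is $\le t+m$, then the minimum equals that one before and after the shift, and the maximum equals the other one before and after. Since $R$ is finite, all coordinates have a common $m$ by (2).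

*Proof of (b).* (M), (H), (C) are clear. (T): apply (1) twice to $x|_c\le_cx$, which gives $G_2G_1(x|_c)\le_cG_2G_1(x)$. (G): let $G_i$ have constant $m_i$ and let $x$ have no entry in $(t,t+m_1+m_2]$. By (2), $G_1(x)$ has no entry in $(t+m_1,t+m_1+m_2]$ and $G_1(x^{t,\delta})=(G_1(x))^{t+m_1,\delta}$. Gap$(m_2)$ of $G_2$ with threshold $t+m_1$ gives Gap$(m_1+m_2)$ for $G_2G_1$. $\square$

## 7. Suprema of iterates stay in $\mathcal G$

The words in $\{f\le k\}$ contain dear blocks and long repetitions of superletters. We want to replace those by their limits. The limit map is in general not given by terms of the original map, so we must prove that it stays in $\mathcal G$. Two examples: for $E(x_1,x_2)=(x_1,x_2+1)$ the supremum of the iterates is $(x_1,\infty)$. For $E(x_1,x_2)=(x_1,\max(x_2,\min(x_2+1,x_1)))$ the second coordinate climbs by $1$ until it reaches $x_1$, so the supremum is $(x_1,\max(x_1,x_2))$.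

**Lemma 3.** *If $E\in\mathcal G$ and $E\le E^2\le E^3\le\cdots$, then $E^\infty:=\sup_{l\ge1}E^l\in\mathcal G$, $E^l\le E^\infty$ for $l\ge1$, and $EE^\infty=E^\infty=E^\infty E^\infty$.*

*Proof.* **Step 1: everything except the gap property.** $E^l\le E^\infty$ holds by definition. (M) and (H) are clear, and (C) holds as suprema commute. (T): if $E^\infty(x)(r)\le c$, then $E^l(x)(r)\le c$ for all $l$; since $E^l\in\mathcal G$, $E^l(x|_c)(r)\le c$ for all $l$, so $E^\infty(x|_c)(r)\le c$. By (C) for $E$, $EE^\infty=\sup_lE^{l+1}=E^\infty$. Hence $E^lE^\infty=E^\infty$ for all $l\ge1$, and $E^\infty E^\infty=E^\infty$.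

For the gap property let $m$ be a gap constant of $E$ and $m'=\rho(m+1)$. We use the following device twice: *if $E(x)\le q$ and $E(q)\le q$, then $E^l(x)\le q$ for all $l\ge1$ by (M), so $E^\infty(x)\le q$.* Call such a $q$ a *barrier* for $x$.

**Step 2: finite outputs are not far above finite inputs.** We show:

*(K) If all finite entries of $x$ are $\le t$, then all finite entries of $w=E^\infty(x)$ are $\le t+m'$.*

First, $x^{t,1}=x$ and $x$ has no entry in $(t,t+m]$. By Gap$(m)$, an entry $E(x)(r)>t+m$ satisfies $E(x)(r)=E(x)(r)+1$. So the finite entries of $E(x)$ are $\le t+m$.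

Suppose $w$ has a finite entry $v>t+m'$. The $\rho$ disjoint intervals $(t+i(m+1),t+(i+1)(m+1)]$, $0\le i<\rho$, all lie below $v$. Since $w$ has at most $\rho-1$ other entries, one of the intervals contains no entry of $w$. Let $t^*=t+i(m+1)$ for this $i$. Let $w^-$ be $w$ with the entries $>t^*$ lowered by $1$. In $w$ these entries are $\ge t^*+m+2$, so in $w^-$ they are $\ge t^*+m+1$. Hence $w^-$ has no entry in $(t^*,t^*+m]$, and $w=(w^-)^{t^*,1}$. We show that $w^-$ is a barrier for $x$.

* $E(w^-)(r)\le w^-(r)$ where $w(r)>t^*$: by Step 1, $E(w)(r)=w(r)>t^*+m+1$. By Gap$(m)$, $E(w^-)(r)\le t^*+m$ would give $E(w)(r)\le t^*+m$, which is false. So $E(w^-)(r)+1=E(w)(r)=w(r)$, i.e. $E(w^-)(r)=w^-(r)$.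
* $E(w^-)(r)\le w^-(r)$ where $w(r)\le t^*$: $E(w^-)(r)\le E(w)(r)=w(r)=w^-(r)$.
* $E(x)(r)\le w^-(r)$: where $w(r)\le t^*$, this holds as $E(x)\le w$. Where $w(r)>t^*$, either $E(x)(r)\le t+m<w^-(r)$, or $E(x)(r)=\infty$, and then $w(r)=\infty=w^-(r)$.

So $w=E^\infty(x)\le w^-$. But the finite entry $v$ was lowered, a contradiction. This proves (K).

**Step 3: Gap$(\mu)$ for $E^\infty$ with $\mu=m'+m$.** Let $x$ have no entry in $(t,t+\mu]$, and put $x'=x^{t,\delta}$, $w=E^\infty(x)$, $w'=E^\infty(x')$. The entries of $x$ above $t$ are $>t+\mu$, and those of $x'$ above $t$ are $>t+\mu+\delta$. So $x|_{t+\mu}=x|_t=x'|_{t+\mu+\delta}$, and $x,x'\le x|_t$. Let $L$ be the set of $r$ with $E^\infty(x|_t)(r)$ finite; by (K) this value is then $\le t+m'$.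

* If $r\in L$, then $w(r),w'(r)\le E^\infty(x|_t)(r)\le t+m'$ by (M). The last sentence of Step 1 of Section 6, with $c=t+\mu$ for $x$ and $c=t+\mu+\delta$ for $x'$, gives $w(r)=w'(r)=E^\infty(x|_t)(r)\le t+m'$.
* If $r\notin L$, the same sentence shows $w(r)>t+\mu$ and $w'(r)>t+\mu+\delta$, since otherwise $E^\infty(x|_t)(r)$ would be finite.

So $w(r)\le t+\mu$ exactly for $r\in L$, and there nothing changes. It remains to show $w'(r)=w(r)+\delta$ for $r\notin L$. The inequality "$\le$" holds by (M),(H), as $x'\le x+\delta$. For "$\ge$" let $q$ be $w'$ with the entries $r\notin L$ lowered by $\delta$. These are $>t+\mu=t+m'+m$ in $q$, while the entries in $L$ are $\le t+m'$. So $q$ has no entry in $(t+m',t+m'+m]$, and $w'=q^{t+m',\delta}$. We show that $q$ is a barrier for $x$.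

* $E(q)\le q$: for $r\notin L$, $E(w')(r)=w'(r)>t+\mu$, so Gap$(m)$ with threshold $t+m'$ rules out $E(q)(r)\le t+\mu$ and gives $E(q)(r)+\delta=w'(r)$, i.e. $E(q)(r)=q(r)$. For $r\in L$, $E(q)(r)\le E(w')(r)=w'(r)=q(r)$.
* $E(x)\le q$: for $r\in L$, $E(x)(r)\le E(x')(r)\le w'(r)=q(r)$. For $r\notin L$, use Gap$(m)$ with threshold $t$: either $E(x)(r)\le t+m<q(r)$, or $E(x)(r)+\delta=E(x')(r)\le w'(r)$, so $E(x)(r)\le q(r)$.

Hence $w\le q$, i.e. $w(r)+\delta\le w'(r)$ for $r\notin L$. $\square$

## 8. Iterates become monotone along a period

To apply Lemma 3 we need increasing powers. The swap $G(x_1,x_2)=(x_2,x_1)$ shows that one must pass to a period, here $2$. The map $G(x_1,x_2)=(x_2,x_2)$ shows that one must skip an initial part: the identity $G^0$ is not $\le G$, but $G=G^2$.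

**Lemma 4.** *For every $G\in\mathcal G$ there is $P\ge1$ with $G^n\le G^{n+P}$ for all $n\ge P$. Every multiple of $P$ then has the same property.*

The last sentence follows by iterating: $G^n\le G^{n+P}\le G^{n+2P}\le\cdots$. Moreover, $E=G^P$ then satisfies $E\le E^2\le\cdots$, so Lemma 3 applies to $E$.

*Proof.* **Step 1: a sequence of counterexamples with rigid shape.** Suppose the lemma fails. Then $P=h!$ fails for every $h\ge1$: there are $n_h\ge h!\ge h$ and vectors $x^{(h)}$ with $G^{n_h}(x^{(h)})\not\le G^{n_h+h!}(x^{(h)})$. Every sequence of integers has a subsequence that is constant or tends to $+\infty$ or $-\infty$. So we can pass to an infinite set $H$ of indices along which the set of infinite coordinates of $x^{(h)}$ is constant and, for any two finite coordinates $r,s$, the difference $x^{(h)}(s)-x^{(h)}(r)$ is constant or tends to $\pm\infty$.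

If all coordinates are infinite, then $G(x^{(h)})+1=G(x^{(h)}+1)=G(x^{(h)})$, so $G(x^{(h)})=x^{(h)}$ and $G^n(x^{(h)})=x^{(h)}$ for all $n$, a contradiction.

Otherwise, "the difference is constant" is an equivalence relation on the finite coordinates. Its classes, the *clusters*, can be ordered as $C_1,\dots,C_q$ so that $x^{(h)}(r)=b_j(h)+\omega(r)$ for $r\in C_j$, where $b_j(h)=\min_{C_j}x^{(h)}$, $\omega(r)\in\mathbb N$ does not depend on $h$, and $b_{j+1}(h)-b_j(h)\to\infty$.

**Step 2: for fixed $i$, the $i$-th iterate has a fixed shape.** This reduces comparison of iterates to comparison of finitely many integers.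

*Claim. For each $i\ge0$ there are $\lambda_i:R\to\{1,\dots,q,\infty\}$ and $k_i:R\to\mathbb N$ such that for all large $h\in H$: $G^i(x^{(h)})(r)=b_{\lambda_i(r)}(h)+k_i(r)$, read as $\infty$ if $\lambda_i(r)=\infty$.*

For example, for $G(x_1,x_2)=(x_1+1,\max(x_1,x_2))$ and $x^{(h)}=(0,h)$ we get $G^i(x^{(h)})=(i,h)$ for $h\ge i$: the first output follows cluster $1$ with $k=i$, the second follows cluster $2$ with $k=0$.

Let $m$ be a gap constant of $G^i\in\mathcal G$. Choose $h_0\in H$ with $b_{j+1}(h_0)-b_j(h_0)>\max\omega+m$ for all $j<q$. Let $t_j$ be the largest entry of $x^{(h_0)}$ in $C_j$, and $y=G^i(x^{(h_0)})$. Since $t_j\le b_j(h_0)+\max\omega$, we have $b_{j+1}(h_0)>t_j+m$. So $t_1<t_2<\cdots$, and $x^{(h_0)}$ has no entry in $(t_j,t_j+m]$ for $j<q$. For large $h\in H$ the numbers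
$$\delta_j=(b_{j+1}-b_j)(h)-(b_{j+1}-b_j)(h_0),\qquad j<q,$$
are $\ge0$. The vector $x^{(h)}$ arises from $\chi_0=x^{(h_0)}$ as follows. For $j=1,\dots,q-1$ put $\chi_j=(\chi_{j-1})^{\tau_j,\delta_j}$, where $\tau_j=t_j+\delta_1+\dots+\delta_{j-1}$ is the top of cluster $j$ in $\chi_{j-1}$. Then translate by $b_1(h)-b_1(h_0)$. In $\chi_{j-1}$ all clusters from $j$ on have been shifted by the same amount $\delta_1+\dots+\delta_{j-1}$, so $\chi_{j-1}$ has no entry in $(\tau_j,\tau_j+m]$, and Gap$(m)$ applies in each step. For the translation use (H), in either direction.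

Infinite outputs $y(r)$ stay infinite; put $\lambda_i(r)=\infty$. Let $y(r)$ be finite and $\lambda=1+\#\{j<q:y(r)>t_j+m\}$. Since $t_1<t_2<\cdots$, the counted indices are $1,\dots,\lambda-1$.

* In step $j<\lambda$ the output has so far been shifted by $\delta_1+\dots+\delta_{j-1}$, exactly as the top of cluster $j$. So it exceeds $\tau_j+m$ and is shifted by $\delta_j$.
* In step $j\ge\lambda$ the output is $y(r)+\delta_1+\dots+\delta_{\lambda-1}\le\tau_\lambda+m\le\tau_j+m$, so it is unchanged.

After the translation the output is $y(r)+\sum_{j<\lambda}\delta_j+b_1(h)-b_1(h_0)=b_\lambda(h)+k$ with $k=y(r)-b_\lambda(h_0)$, because the sum telescopes. Put $\lambda_i(r)=\lambda$ and $k_i(r)=k$.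

It remains to see $k\ge0$. If $\lambda=1$: all entries of $x^{(h_0)}$ are $\ge b_1(h_0)$, so by (M),(H) all entries of $y$ are $\ge b_1(h_0)$. Let $\lambda\ge2$ and suppose $c:=y(r)<b_\lambda(h_0)$. Let $x'=(x^{(h_0)})^{t_{\lambda-1},1}$. The entries of $x^{(h_0)}$ above $t_{\lambda-1}$ are $\ge b_\lambda(h_0)>c$, so $x'|_c=x^{(h_0)}|_c$. Hence, by (M) and (T),
$$G^i(x')(r)\le G^i(x'|_c)(r)=G^i(x^{(h_0)}|_c)(r)\le c .$$
But $c=y(r)>t_{\lambda-1}+m$, so Gap$(m)$ gives $G^i(x')(r)=c+1$, a contradiction. This proves the claim.

**Step 3: two comparable iterates.** Put $k_i(r)=0$ where $\lambda_i(r)=\infty$. There are finitely many possible $\lambda_i$, so infinitely many $i$ share the same one. Dickson's lemma (every infinite sequence in $\mathbb N^R$ has two members, an earlier one $\le$ a later one) gives $i<j$ with $\lambda_i=\lambda_j$ and $k_i\le k_j$. So $G^i(x^{(h)})\le G^j(x^{(h)})$ for all large $h\in H$. With $d=j-i$, monotonicity gives $G^n(x^{(h)})\le G^{n+sd}(x^{(h)})$ for all $n\ge i$, $s\ge0$. Choose such an $h\ge\max(i,d)$. Then $n_h\ge h\ge i$ and $d\mid h!$, so $G^{n_h}(x^{(h)})\le G^{n_h+h!}(x^{(h)})$,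 a contradiction. $\square$

## 9. Superletters and words of bounded cost

Fix $g$ in the form of Section 5, with $\rho=|R|$. We build words in which every block is either cheap or dear, and a limit vector $u_p$ which records what $g$ knows after a player has stayed within bounded cost and stands at position $p$.

**Blocks.** Let $P_a$ be given by Lemma 4 for $F_a$. Then $F_a^{P_a}\le F_a^{2P_a}\le\cdots$, and $F_a^\infty:=\sup_{l\ge1}F_a^{lP_a}\in\mathcal G$ by Lemma 3. Throughout, $N$ ranges over positive multiples of $P_a$. The exponent $P_a$ is cheap, the exponent $N$ is dear.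

**Superletters.** Let $\Omega=\{t_0,t_1,t_2,x_0,x_1,x_2\}$, in this order. For $A\subseteq\Omega$ define the *superletter* with *cheap set* $A$
$$S_A^N=\prod_{\omega\in\Omega}\omega\,a^{n_\omega}\#,\qquad n_\omega=P_a\ (\omega\in A),\quad n_\omega=N\ (\omega\notin A).$$
For example, $S^N_{\{t_1\}}=t_0a^N\#\,t_1a^{P_a}\#\,t_2a^N\#\,x_0a^N\#\,x_1a^N\#\,x_2a^N\#$: a player at position $1$ can stay there for the price $P_a$. Let $G_A\in\mathcal G$ be the map obtained from the composition $F_{S_A^N}$ by replacing each $F_a^N$ that belongs to an $\omega\notin A$ by $F_a^\infty$.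

**Step 1: comparing superletters.** Since $F_a^{P_a}\le F_a^N\le F_a^\infty$, and $F_a^N$ increases with $N$,
$$F_{S_B^N}\le F_{S_A^N}\le G_A\qquad\text{for } A\subseteq B. \tag{3}$$
So enlarging the cheap set makes the map smaller. For limits of compositions: if $A_N,B_N$ are increasing sequences of maps satisfying (M),(C), then
$$\sup_NA_NB_N=(\sup_NA_N)(\sup_NB_N), \tag{4}$$
because $\sup_NA_N(B_N(x))=\sup_{N,N'}A_N(B_{N'}(x))=\sup_NA_N(\sup_{N'}B_{N'}(x))$. Here the first equality uses $A_NB_{N'}\le A_{N''}B_{N''}$ with $N''=\max(N,N')$. The suprema again satisfy (M),(C), so (4) can be iterated. Hence *for any finite product of superletters, the corresponding composition of the maps $F_{S_A^N}$ increases with $N$, and its supremum over $N$ is the composition of the maps $G_A$.*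

**Step 2: the limit maps.** Put $\alpha=G_\emptyset$ and $\varphi_j=G_{\{t_j\}}$. Choose $P$ as in Lemma 4 for $\varphi_0,\varphi_1,\varphi_2$ simultaneously (a common multiple), and let $\psi_j=\sup_{l\ge1}\varphi_j^{lP}$. By Lemma 3, $\psi_j\in\mathcal G$, $\varphi_j^{lP}\le\psi_j$ for $l\ge1$, and $\psi_j\psi_j=\psi_j$. The map $\psi_j$ stands for "stay at $j$ cheaply for a long time", and $\alpha$ for a superletter in which everything is dear. Choose $Q$, a multiple of $P$, as in Lemma 4 for $\alpha\psi_0,\alpha\psi_1,\alpha\psi_2$ simultaneously, and let $\mathcal A_j=(\alpha\psi_j)^Q$. Then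
$$\mathcal A_j\le\mathcal A_j^2\le\mathcal A_j^3\le\cdots,\qquad\mathcal A_j\psi_j=\mathcal A_j, \tag{5}$$
the second because $\psi_j\psi_j=\psi_j$. Finally let
$$\ell=\rho+1,\qquad\xi_p=\varphi_p^{P-1}G_{\{t_{p-1},x_p\}},\qquad k=\max(P_a,\,Q(\ell+1)).$$

**Step 3: the limit vectors.** Put $u_0=\psi_0(\iota)$, and for $p\ge1$ (indices of maps mod $3$)
$$z_p=\xi_p(u_{p-1}),\qquad u_p=\psi_p\mathcal A_p^{\ell+1}(z_p).$$
Since $\psi_p\psi_p=\psi_p$, we have $\psi_p(u_p)=u_p$ for all $p\ge0$. Put $o_p=o\circ F_{e_p}$.

**Lemma 5.** *If $g\le\kappa$ on $\{f\le k\}$, then $o_p(u_p)\le\kappa$ for all $p\ge0$.*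

*Proof.* We write $u_p$ as a limit along words of cost at most $k$. Let $\mathsf C_j=S^N_{\{t_j\}}$, $\mathsf M_q=S^N_{\{t_{q-1},x_q\}}$, $\mathsf D=S^N_\emptyset$, and for $l\ge1$ let
$$H_p(l,N)=\mathsf C_0^{lP}\prod_{q=1}^p\Big[\mathsf M_q\,\mathsf C_q^{P-1}\,(\mathsf C_q^{lP}\,\mathsf D)^{Q(\ell+1)}\,\mathsf C_q^{lP}\Big]\;e_p .$$
Consider the following run of $\mathcal B$. In each $\mathsf C_j$ it stays at $j$ and pays $P_a$ in the $t_j$-block. In $\mathsf M_q$ it first pays $P_a$ in the $t_{q-1}$-block and later moves $q-1\to q$ in the $x_q$-block for the price $P_a$. (In a superletter the $t$-blocks precede the $x$-blocks, so the $t_q$-block is read at $q-1$, at no cost.) In each $\mathsf D$ it ticks once. All other offers are declined. This run ends at $p$ mod $3$ and reads $e_p$, so it is accepting. The counter $d$ never exceeds $P_a$. The counter $c$ is reset at each move, and there are $Q(\ell+1)$ ticks in each bracket, so $c$ never exceeds $Q(\ell+1)$. So $f(H_p(l,N))\le k$ and $g(H_p(l,N))\le\kappa$.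

By Step 1, taking $\sup_N$ replaces $\mathsf C_j,\mathsf M_q,\mathsf D$ by $\varphi_j,G_{\{t_{q-1},x_q\}},\alpha$ in the composition. Since $\varphi_j^{lP}$ increases with $l$ to $\psi_j$, by (4) taking $\sup_l$ then turns $\varphi_j^{lP}$ into $\psi_j$. The vector before $e_p$ has become $u_p$: each bracket has become $\psi_q(\alpha\psi_q)^{Q(\ell+1)}\varphi_q^{P-1}G_{\{t_{q-1},x_q\}}=\psi_q\mathcal A_q^{\ell+1}\xi_q$. As $o_p$ commutes with suprema of increasing sequences, by (C) for $F_{e_p}$ and for the minimum $o$, we get $o_p(u_p)\le\kappa$. $\square$

## 10. Words of cost exactly $N$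

Now we build the stages of Section 4. With dear exponent $N$ and $K\ge 1$ let

| superletter | cheap set |
|---|---|
| $\mathsf F$ | $t_0,t_1,t_2$ |
| $\mathsf T_p$ | $t_{p-1},t_{p+1}$ |
| $\mathsf J_p$ | $t_0,t_1,t_2,x_p$ |

In $\mathsf F$ everyone can stay cheaply and nobody can move cheaply; in $\mathsf T_p$ a player at $p$ must tick or pay $N$; in $\mathsf J_p$ the move $p-1\to p$ is cheap. Define the *tick unit* $\mathsf W_p$, the *slot unit* $\mathsf U_p$, the stages and the word $v$ by
$$\mathsf W_p=(\mathsf F^P\mathsf T_p)^Q,\qquad\mathsf U_p=\mathsf J_p\,\mathsf F^{P-1}\,\mathsf W_p,$$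
$$\mathrm{stage}_p=\mathsf J_{p+1}\mathsf F^{P-1}\cdot\mathsf U_p^{\,K}\cdot\mathsf W_p^{\,\ell}\cdot\mathsf F^P,\qquad v=\mathsf F^P\,\mathrm{stage}_0\,\mathrm{stage}_1\cdots\mathrm{stage}_M\;e_M .$$
As $P\mid Q$, the lengths in superletters of $\mathsf U_p$ and $\mathsf W_p$, namely $P+Q(P+1)$ and $Q(P+1)$, are divisible by $P$. The padding by $\mathsf F$'s serves only this purpose and the limit $\psi$.

**Lemma 6.** *If $K\ge N$ and $M\ge1$, then $f(v)=N$.*

*Proof.* **Step 1: no run is cheaper than $N$.** Consider an accepting run of cost $<N$. It never pays or moves in a block with exponent $N$, since $d$ would reach $N$ there. At the end of every block it is in a main state.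

I claim that at the start of $\mathrm{stage}_p$ it is at $p$ (mod $3$). For $p=0$ this holds since no $x$-block of $\mathsf F$ can be used. In $\mathsf J_{p+1}$ the only possibly usable $x$-block is that of $x_{p+1}$, so the run moves to $p+1$ or stays at $p$. In the rest of the stage only $x_p$-blocks can be usable. They can only be used from $p-1$, and $p-1\not\equiv p,p+1\pmod3$. So the position does not change during the rest of the stage. If it is $p$, then in each of the at least $KQ$ superletters $\mathsf T_p$ the $t_p$-block has exponent $N$, so the run ticks. As $c$ is reset only by moves, the cost is at least $KQ\ge N$, a contradiction. So the run ends the stage at $p+1$, which proves the claim for $p+1$.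

After $\mathrm{stage}_M$ the run is at $M+1\not\equiv M$, and $e_M$ cannot be read, a contradiction.

**Step 2: some run has cost at most $N$.** Move $p\to p+1$ in the first superletter $\mathsf J_{p+1}$ of $\mathrm{stage}_p$ for $p=0,\dots,M-1$, stay at $M$ during $\mathrm{stage}_M$, never tick but always pay. Each price is $\le\max(P_a,N)=N$, the counter $c$ stays $0$, and $e_M$ is read at $M$. $\square$

This proof shows the role of three positions: a slot for the move $p-1\to p$ must be useless at $p$ and at $p+1$.

## 11. Register values below a rising threshold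

Let $V_p$ be the vector at the start of $\mathrm{stage}_p$ ($F$ of the prefix, applied to $\iota$), and $V_{M+1}$ the one after $\mathrm{stage}_M$. We use (3) freely: the map of a superletter with cheap set $B$ is $\le G_A$ for any $A\subseteq B$. So we may choose for each superletter which of its cheap blocks we want to remember. This freedom is how the two readings of $v$, by the player and by the ghost, are both extracted from the same word. Both lemmas are for $p\le M+1$.

**Lemma 7 (the player on time).** *$V_p\le u_p$ for all $p\ge0$.*

*Proof.* We follow the player who moves at once. First, $V_0\le\varphi_0^P(\iota)\le u_0$. Assume $V_p\le u_p$, and read $\mathrm{stage}_p$.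

* $\mathsf J_{p+1}\mathsf F^{P-1}$ is bounded by $\varphi_{p+1}^{P-1}G_{\{t_p,x_{p+1}\}}=\xi_{p+1}$.
* The cheap sets of all superletters of the slot units ($\mathsf J_p,\mathsf F,\mathsf T_p$) contain $t_{p+1}$. The first $K-1$ slot units together with the initial $\mathsf J_p\mathsf F^{P-1}$ of the last one have $(K-1)(P+Q(P+1))+P$ superletters, a positive multiple of $P$. So they are bounded by a power of $\varphi_{p+1}$ that is $\le\psi_{p+1}$.
* Each of the remaining $\ell+1$ words $\mathsf W_p=(\mathsf F^P\mathsf T_p)^Q$ is bounded by $(\alpha\varphi_{p+1}^P)^Q\le\mathcal A_{p+1}$.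
* The final $\mathsf F^P$ is bounded by $\varphi_{p+1}^P\le\psi_{p+1}$.

By (5), $V_{p+1}\le\psi_{p+1}\mathcal A_{p+1}^{\ell+1}\psi_{p+1}\xi_{p+1}(u_p)=\psi_{p+1}\mathcal A_{p+1}^{\ell+1}(z_{p+1})=u_{p+1}$. $\square$

**Lemma 8 (the ghost one behind).** *$V_p\le_{p-2}u_{p-1}$ for all $p\ge1$.*

*Proof.* We use induction on $p$. For $p=1$ the statement is vacuous. Let $1\le p\le M$, assume $V_p\le_{p-2}u_{p-1}$, and put $c=p-1\ge0$. We show $V_{p+1}\le_cu_p$.

Write $\psi=\psi_p$, $\mathcal A=\mathcal A_p$, $z=z_p$, and $y_i=\mathcal A^i(z)$ for $i\ge1$. By (5), $y_1\le y_2\le\cdots$, and $u_p=\psi(y_{\ell+1})$. In $\mathrm{stage}_p$ let $X_0$ be the vector after $\mathsf J_{p+1}\mathsf F^{P-1}$, $X_i$ the vector after $i$ slot units ($1\le i\le K$), $Y_0=X_K$, and $Y_j$ the vector after $j$ tick units ($0\le j\le\ell$). Bounding the final $\mathsf F^P$ by $\varphi_p^P\le\psi$ gives $V_{p+1}\le\psi(Y_\ell)$. So it suffices to show $Y_\ell\le_cy_{\ell+1}$.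

**Step 1: every slot refreshes the values below the old threshold.** We show $X_i\le_{c-1}y_1$ for $1\le i\le K$, by following the ghost who waits at $p-1$ until slot $i$.

The cheap sets of all superletters of $\mathrm{stage}_p$ contain $t_{p-1}$. The number of superletters of $\mathrm{stage}_p$ before the $i$-th slot unit, $P+(i-1)(P+Q(P+1))$, is a positive multiple of $P$. So the vector there is $\le\psi_{p-1}(V_p)$. By the induction hypothesis $V_p\le_{c-1}u_{p-1}$, so by (1) $\psi_{p-1}(V_p)\le_{c-1}\psi_{p-1}(u_{p-1})=u_{p-1}$. The $i$-th slot unit $\mathsf J_p\mathsf F^{P-1}(\mathsf F^P\mathsf T_p)^Q$ is bounded by $(\alpha\varphi_p^P)^Q\xi_p\le\mathcal A\xi_p$. Hence, by (1), $X_i\le_{c-1}\mathcal A\xi_p(u_{p-1})=\mathcal A(z)=y_1$.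

**Step 2: every unit acts by at most $\mathcal A$, starting from $y_1$.** We show $X_1\le y_1$; $X_{i+1}\le\mathcal A(X_i)$ for $0\le i<K$; $Y_{j+1}\le\mathcal A(Y_j)$ for $0\le j<\ell$. Now we follow the player who arrived at $p$ in $\mathrm{stage}_{p-1}$ and does not leave.

The initial $\mathsf J_p\mathsf F^{P-1}$ of $\mathrm{stage}_{p-1}$ is bounded by $\xi_p$, so by Lemma 7 the vector after it is $\le\xi_p(V_{p-1})\le\xi_p(u_{p-1})=z$. The cheap sets of all further superletters of $\mathrm{stage}_{p-1}$, which are $\mathsf J_{p-1},\mathsf F,\mathsf T_{p-1}$, contain $t_p$, and so do those of the superletters of $\mathsf J_{p+1}\mathsf F^{P-1}$. Their total number, $K(P+Q(P+1))+\ell Q(P+1)+P+P$, is a positive multiple of $P$. So $X_0\le\psi(z)$. In $\mathrm{stage}_p$ a slot unit is bounded by $\mathcal A\varphi_p^P\le\mathcal A\psi=\mathcal A$ (remember only $t_p$ in $\mathsf J_p\mathsf F^{P-1}$), and a tick unit by $\mathcal A$. In particular $X_1\le\mathcal A(X_0)\le\mathcal A\psi(z)=\mathcal A(z)=y_1$.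

Where do we stand? Step 1 controls values up to $c-1$ for any number of slots. Step 2 alone would only give $X_i\le y_i$, and $y_i$ may grow with $i$, up to $i=K$, which is unbounded. The task is to control values equal to $c$ over all $K$ slots. A coordinate with value $c$ at time $i+1$ depends only on coordinates with values $\le c$ at time $i$. So we look for a vector $h$ that describes the low values and reproduces itself under $\mathcal A$.

**Step 3: a self-reproducing description of the values $\le c$.** Let $B_i=\{r:y_i(r)\le c\}$. Since $y_i$ increases, $B_1\supseteq B_2\supseteq\dots\supseteq B_{\rho+2}$. These are subsets of a $\rho$-element set, so not all of the $\rho+1$ inclusions are strict: there is $l$ with $1\le l\le\rho+1=\ell$ and $B_l=B_{l+1}$. For $j\ge0$ let $n(j)=\max(j,l)+1$ and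
$$h^{(j)}(r)=\begin{cases}y_{j+1}(r)&\text{if }y_{j+1}(r)\le c-1,\\ c&\text{if }y_{j+1}(r)\ge c\text{ and }r\in B_{n(j)},\\ \infty&\text{otherwise.}\end{cases}$$
For instance, $h^{(0)}$ takes the values below $c$ from $y_1$, which every slot refreshes, and puts $c$ at the remaining coordinates that are still $\le c$ in $y_{l+1}$. We show:
$$h^{(j)}\le_cy_i\qquad\text{for } i=\max(j+1,l). \tag{6}$$
Let $y_i(s)\le c$. If $y_i(s)\le c-1$, then $y_{j+1}(s)\le y_i(s)\le c-1$, as $j+1\le i$, so $h^{(j)}(s)=y_{j+1}(s)\le y_i(s)$. If $y_i(s)=c$, then $s\in B_i$, and $B_i=B_{n(j)}$: if $j\ge l$, then $i=j+1=n(j)$; if $j<l$, then $i=l$ and $B_l=B_{l+1}=B_{n(j)}$. So $h^{(j)}(s)\le c=y_i(s)$.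

**Step 4: the description holds through all slots.** We show $X_i\le_ch^{(0)}$ for $1\le i\le K$ by induction on $i$. Let $r$ be such that $h^{(0)}(r)\le c$.

For $i=1$: if $h^{(0)}(r)\le c-1$, it equals $y_1(r)\ge X_1(r)$. If $h^{(0)}(r)=c$, then $r\in B_{l+1}\subseteq B_1$ and $X_1(r)\le y_1(r)\le c$.

From $i$ to $i+1$: if $h^{(0)}(r)=y_1(r)\le c-1$, then $X_{i+1}(r)\le y_1(r)$ by Step 1. If $h^{(0)}(r)=c$, then $r\in B_{l+1}$. By Step 2, the induction hypothesis, (1), and (6) with $j=0$, where $\max(1,l)=l$,
$$X_{i+1}\le\mathcal A(X_i)\le_c\mathcal A(h^{(0)})\le_c\mathcal A(y_l)=y_{l+1},$$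
and $y_{l+1}(r)\le c$. Hence $X_{i+1}(r)\le c$.

Here $B_l=B_{l+1}$ is decisive, through (6): applying $\mathcal A$ to $h^{(0)}$ gives value $\le c$ on $B_{l+1}$, which is where we need it in order to repeat.

**Step 5: the tick units bring us to $y_{\ell+1}$.** After the last slot the values below $c$ are no longer refreshed to $y_1$. They follow $y_2,y_3,\dots$ instead, and for this reason the description has an index $j$. We show $Y_j\le_ch^{(j)}$ for $0\le j\le\ell$.

First, $Y_j\le_{c-1}y_{j+1}$ for all $j\le\ell$: for $j=0$ by Step 1, and then $Y_{j+1}\le\mathcal A(Y_j)\le_{c-1}\mathcal A(y_{j+1})=y_{j+2}$ by Step 2 and (1).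

For $j=0$ the claim is Step 4 with $i=K$. From $j$ to $j+1$: let $h^{(j+1)}(r)\le c$. If $h^{(j+1)}(r)=y_{j+2}(r)\le c-1$, use $Y_{j+1}\le_{c-1}y_{j+2}$. If $h^{(j+1)}(r)=c$, then $r\in B_{n(j+1)}=B_{i+1}$ with $i=\max(j+1,l)$. By Step 2, the induction hypothesis, (1) and (6),
$$Y_{j+1}\le\mathcal A(Y_j)\le_c\mathcal A(h^{(j)})\le_c\mathcal A(y_i)=y_{i+1},$$
and $y_{i+1}(r)\le c$, so $Y_{j+1}(r)\le c$.

**Step 6: conclusion.** Since $\ell\ge l$, Step 5 and (6) with $j=\ell$, where $\max(\ell+1,l)=\ell+1$, give $Y_\ell\le_ch^{(\ell)}\le_cy_{\ell+1}$. By (1), $V_{p+1}\le\psi(Y_\ell)\le_c\psi(y_{\ell+1})=u_p$. $\square$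

## 12. Proof of Theorem 1

Let $k$ be as in Section 9; it depends only on $g$. Let $g\le\kappa$ on $\{f\le k\}$. For each positive multiple $N$ of $P_a$ put $M=\kappa+1$, $K=N$ and $v_N=v$. By Lemma 6, $f(v_N)=N$.

By Lemma 8 with $p=M+1$ we have $V_{M+1}\le_{M-1}u_M$, that is, $V_{M+1}\le_\kappa u_M$. So by (1), $F_{e_M}(V_{M+1})\le_\kappa F_{e_M}(u_M)$. By Lemma 5, $o_M(u_M)\le\kappa$, so some $r\in R_{out}$ has $F_{e_M}(u_M)(r)\le\kappa$. Hence
$$g(v_N)=o(F_{e_M}(V_{M+1}))\le F_{e_M}(V_{M+1})(r)\le F_{e_M}(u_M)(r)\le\kappa .\qquad\blacksquare$$

## 13. Without nondeterminism, or without resets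

Two remarks locate the theorem; they are not used above.

**(A)** *Up to cost equivalence, deterministic minmax automata are strictly weaker than nondeterministic minmax automata, and the latter are equivalent to B-automata.* B-automata subsume minmax automata by the known result quoted in Section 2. Conversely, a nondeterministic minmax automaton simulates a B-automaton exactly. It has one register per counter, where a reset copies a register that is always $0$, and an output register $m$ updated by $m:=\max(m,\text{new counter values})$. Deterministic minmax automata are a special case of minmax automata, and Theorem 1 gives strictness.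

**(B)** *Both nondeterminism and resets are needed for Theorem 1.* The construction in (A) turns a deterministic B-automaton into a deterministic minmax automaton with the same function.

Now take a reset-free B-automaton with counter set $\Gamma\neq\emptyset$. Without resets, the cost of a run is its largest final counter value, so the sum of the final counter values lies between the cost of the run and $|\Gamma|$ times that cost. The minimal sum $x_q$ over the runs reaching a state $q$ is computed by registers via
$$x_q:=\min_{p\to q}\,(x_p+\#\text{increments}).$$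
The finite control stores the set of reachable states, and only these are used in the minima. An output register stores the minimum of $x_q$ over the reachable accepting $q$, and the control state is accepting iff such a $q$ exists. This deterministic minmax automaton is cost equivalent to the given B-automaton. If $\Gamma=\emptyset$, the cost is $0$ or $\infty$, and the powerset construction suffices.
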